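\title{Hamilton Paths with Two Prescribed Ends in Interval Graphs}

\begin{abstract}
Given an interval graph $G$ on $n$ vertices and two distinct vertices $s$ and $t$, we decide in time $O(n^{11})$ whether $G$ has a Hamilton path joining $s$ and $t$, and we construct one if it exists. The proof has three parts. After $s$ and $t$ are shrunk to points, a Hamilton path of least total movement passes some point $x$ of the line only once, which splits the problem into two one-sided problems that share the clique of intervals containing $x$. A sweep then computes, for each side, a family of linearly many partial solutions that is sufficient for every way of sharing the clique. Finally, the choice of how to share the clique is a bipartite matching problem.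
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected, and $u\sim w$ means that $u$ and $w$ are adjacent. A \emph{Hamilton path} of a graph $G$ is a path that visits every vertex exactly once; it is a \emph{Hamilton $s$--$t$ path} if its ends are $s$ and $t$. An \emph{interval graph} is the intersection graph of a finite family of intervals on the real line: the vertices correspond to the intervals, and two vertices are adjacent if and only if their intervals intersect. We study the following problem.

\begin{quote}
\textsc{2-Hamiltonian Path}. Given a graph $G$ and two distinct vertices $s,t$, does $G$ have a Hamilton $s$--$t$ path?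
\end{quote}

In the language of disjoint path covers this is the one-to-one $1$-disjoint path cover problem: cover all vertices by a single path from the source $s$ to the sink $t$. On general graphs the problem is NP-complete. On interval graphs one can decide in linear time whether the graph is \emph{Hamiltonian-connected}, that is, whether \emph{every} pair of distinct vertices is joined by a Hamilton path. This does not settle the question for one given pair: a path on three vertices is not Hamiltonian-connected, yet its two ends are joined by a Hamilton path. Whether \textsc{2-Hamiltonian Path} is polynomially solvable on interval graphs is asked in~\cite{dpc}. The answer is yes. Throughout, $n=|V(G)|$ and time is counted in elementary RAM operations.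

\begin{theorem}\label{thm:main}
Given an interval graph $G$ and distinct $s,t\in V(G)$, one can decide in time $O(n^{11})$ whether $G$ has a Hamilton path joining $s$ and $t$, and construct one if it exists.
\end{theorem}

We have made no attempt to optimize the exponent. The theorem places the problem in P, so it is not NP-complete on interval graphs unless $\mathrm{P}=\mathrm{NP}$.

\begin{corollary}\label{cor:apps}
On interval graphs the following questions are decidable in polynomial time.
\begin{enumerate}
\item[(i)] Is there a Hamilton cycle through a prescribed edge ($n\ge 3$)?
\item[(ii)] Given $s,t,p$, is there a cover of $V(G)$ by $q\le p$ disjoint paths such that either $q=1$ and the path joins $s$ and $t$, or $q\ge 2$ and $s,t$ are end vertices of two different paths?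
\end{enumerate}
\end{corollary}

Why should one expect a polynomial algorithm, and what stands in the way? A point $x$ that is not an endpoint of any interval splits the vertices into the set $A$ of intervals to the left of $x$, the set $B$ of intervals to the right of $x$, and the set $M$ of intervals containing $x$. No edge joins $A$ to $B$, and $M$ is a clique. In the simplest case $M=\{g\}$, $s\in A$ and $t\in B$. Then a path can pass between $A$ and $B$ only once, through $g$, so a Hamilton $s$--$t$ path is a Hamilton $s$--$g$ path of $G[A\cup\{g\}]$ followed by a Hamilton $g$--$t$ path of $G[B\cup\{g\}]$. When $M$ is large, a path may pass between $A$ and $B$ many times, and an algorithm that sweeps the line from left to right seems to have to remember how. Our first step is that, for a suitable $x$ and a suitable path, one passage is always enough.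

\begin{theorem}[single-crossing normal form]\label{thm:cross}
Let $n\ge3$ and let a representation by closed intervals be given in which $s,t$ are points $x_s<x_t$, all other intervals have positive length, and all endpoints together with $x_s,x_t$ are pairwise distinct. If there is a Hamilton $s$--$t$ path, then there are a Hamilton $s$--$t$ path $v_1\dots v_n$, an index $2\le i\le n-1$ and a real $x$ with $x_s<x<x_t$, not an endpoint, such that $x\in v_i$, every $v_j$ with $j<i$ has left end $\le x$, and every $v_j$ with $j>i$ has right end $\ge x$.
\end{theorem}

\begin{example}\label{ex:run}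
Let $s=\{6\}$, $t=\{11\}$, $c=[1,4]$, $d=[2,8]$, $g=[3,12]$, $j=[5,10]$, $b=[7,9]$; see Figure~\ref{fig:run}. The only neighbor of $t$ is $g$, and the only neighbors of $c$ are $d$ and $g$, so a Hamilton $s$--$t$ path ends with $d\,c\,g\,t$. Since $s\not\sim b$, the path is $s\,j\,b\,d\,c\,g\,t$. A walker who follows it, changing from each interval to the next at a common point, starts at $6$, must reach $7$ to enter $b$, must go back to $4$ to enter $c$, and ends at $11$. The walk spirals outward from $s$ and then makes one long trip to the right, carried by $g$. For $x=9.5$ the conclusion of Theorem~\ref{thm:cross} holds with $v_i=g$: here $A=\{c,s,d,b\}$, $B=\{t\}$, $M=\{g,j\}$, and $j$ is used on the left of the crossing. For $6<x<7$ it fails, because then $b\in B$ precedes $c\in A$ on the only path. So $x$ cannot be fixed in advance.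
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=0.55]
\foreach \nm/\lo/\hi/\yy in {j/5/10/5,b/7/9/4,d/2/8/3,c/1/4/2,g/3/12/1}
  {\draw[line width=4pt,gray!40] (\lo,\yy)--(\hi,\yy); \node[left] at (\lo,\yy) {$\nm$};}
\node[circle,fill,inner sep=1.5pt,label=left:$s$] at (6,6) {};
\node[circle,fill,inner sep=1.5pt,label=right:$t$] at (11,0) {};
\draw[thick] (6,6)--(6,5)--(7,5)--(7,3)--(4,3)--(4,1)--(11,1)--(11,0);
\draw[dashed] (9.5,6.3) node[right] {$x$} -- (9.5,-1);
\draw (0.5,-1)--(12.5,-1);
\foreach \k in {1,...,12} {\draw (\k,-1)--(\k,-1.15) node[below] {\scriptsize $\k$};}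
\end{tikzpicture}
\caption{An interval graph in which $s$ and $t$ are points, drawn from top to bottom in the order of its only Hamilton $s$--$t$ path $s\,j\,b\,d\,c\,g\,t$. The black line is a shortest walk that follows the path: it travels $1$ to the right, $3$ to the left and $7$ to the right, and it crosses the point $x=9.5$ once, inside $g$.}
\label{fig:run}
\end{figure}

Theorem~\ref{thm:cross}, proved in Section~\ref{sec:cross}, reduces the problem to the situation of a single cut vertex $g$, except that the other vertices of $M$ have to be distributed between the two sides, and there are $2^{|M|-1}$ ways to do so. We therefore solve the left side without knowing which part $J$ of $M$ it receives. Sections~\ref{sec:sweep} and~\ref{sec:family} compute at most $|A|$ partial solutions on $A$ such that, for every $J$ and $g$, if the left side has a solution then one of these extends to a solution. Section~\ref{sec:complete} shows that a partial solution extends exactly when the left ends of the intervals in $J$ meet a list of upper bounds. Section~\ref{sec:alg} combines the lists of both sides in a matching problem.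

\section{Representations, points and reversals}\label{sec:prelim}

For $n=2$ the problem asks whether $s\sim t$, so let $n\ge3$. An interval representation of an interval graph can be computed in linear time~\cite{bl}. We may assume that the intervals are closed: choose a point in each interval and in each nonempty intersection of two intervals, and shrink every interval to the convex hull of the chosen points it contains. We may also assume that they have positive length and pairwise distinct endpoints: sort the $2n$ endpoints, left endpoints before right endpoints in case of ties, and replace each by its rank. Closed intervals $[l,r]$ and $[l',r']$ meet if and only if $l\le r'$ and $l'\le r$, and these relations are preserved. Only the order of the numbers that occur below matters, so they can always be stored as integers of size $O(n)$.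

An end of a Hamilton path uses a single edge, so only one point of its interval matters. Shrinking $s$ and $t$ to points gives the line an orientation from $s$ to $t$; without it, when the intervals of $s$ and $t$ intersect, no point $x$ would have $s$ on its left and $t$ on its right. Write $I_v$ for the interval of $v$, and call an open interval between two consecutive endpoints a \emph{gap}.

\begin{lemma}\label{lem:points}
For a gap contained in $I_s$ and a gap contained in $I_t$, choose distinct points $x_s,x_t$ in these gaps, and let $G'$ be the interval graph obtained by replacing $I_s,I_t$ by these points. Then $G'$ depends only on the two gaps, and $G$ has a Hamilton $s$--$t$ path if and only if, for some choice of gaps, $G'$ has one.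
\end{lemma}

\begin{proof}
All points of a gap lie in the same intervals, and $s\not\sim t$ in $G'$; this gives the first assertion. If $x_s\in I_u$ then $I_s\cap I_u\ne\emptyset$, and likewise for $t$, so $G'$ is a spanning subgraph of $G$ and a Hamilton $s$--$t$ path of $G'$ is one of $G$. Conversely, let $v_1\dots v_n$ be a Hamilton $s$--$t$ path of $G$. As $n\ge3$, we have $v_2,v_{n-1}\notin\{s,t\}$. Since endpoints are distinct, $I_s\cap I_{v_2}$ has positive length and contains a gap, and so does $I_t\cap I_{v_{n-1}}$. For these two gaps all edges of the path survive in $G'$.
\end{proof}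

There are $O(n^2)$ choices of gaps. The problem is symmetric in $s$ and $t$, so we may name them such that $x_s<x_t$. Until Section~\ref{sec:alg}, $G$ denotes a graph represented as in Theorem~\ref{thm:cross}. Vertices are identified with their intervals $[l(v),r(v)]$, where $l(s)=r(s)=x_s$ and $l(t)=r(t)=x_t$.

Almost every modification of a path in this paper is of the following kind. If a path reads $\dots a\,b\dots c\,d\dots$ (possibly $b=c$) and $a\sim c$, $b\sim d$, then reversing the segment $b\dots c$ gives the path $\dots a\,c\dots b\,d\dots$ with the same vertices and the same ends. The edges $ab,cd$ are replaced by $ac,bd$, and all other edges are kept. We call this the \emph{reversal at $ab$ and $cd$}.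

\section{The single-crossing normal form}\label{sec:cross}

To make ``the path passes $x$ once'' precise, we follow the walker of Example~\ref{ex:run}. For a Hamilton $s$--$t$ path $P=v_1\dots v_n$ choose \emph{contact points} $\tau_i\in v_i\cap v_{i+1}$, $1\le i\le n-1$. Because $s$ and $t$ are points, $\tau_1=x_s$ and $\tau_{n-1}=x_t$. The distance traveled is
\[
\Lambda=\sum_{i=2}^{n-1}|\tau_i-\tau_{i-1}|.
\]
There are finitely many paths, and for each the admissible $\tau$ form a compact set, so we can fix $P$ and $\tau$ that minimize $\Lambda$. If $\tau_{i-1}\ne\tau_i$, the \emph{move} of $v_i$ goes from $\tau_{i-1}$ to $\tau_i$; we identify it with the closed interval between these points, which is contained in $v_i$. Each move starts where the previous move ended. A \emph{run} is a maximal sequence of consecutive moves in the same direction; it is identified with the interval that its moves tile. Let $R_1,\dots,R_m$ be the runs in order; $m\ge1$ since $x_s\neq x_t$. Consecutive runs go in opposite directions and share their turning point. The inequality $x_s<x_t$ is used only at the end of this section, so until then we may reflect the line.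

Two trips in the same direction over the same stretch can be shortened by a reversal, unless one is strictly inside the other.

\begin{lemma}\label{lem:nest}
If two moves in the same direction intersect in an interval of positive length, then one lies in the interior of the other.
\end{lemma}

\begin{proof}
By reflection let both go right: $v_i$ moves from $\alpha$ to $\beta$, and $v_j$ from $\alpha'$ to $\beta'$, with $i<j$. If neither lies in the interior of the other, then $\alpha\le\alpha'$ and $\beta\le\beta'$, or $\alpha'\le\alpha$ and $\beta'\le\beta$.

Let $\alpha\le\alpha'<\beta\le\beta'$. Then $j\ge i+2$, since $j=i+1$ would give $\alpha'=\beta$. The edge $v_iv_{i+1}$ has contact point $\beta$, and $v_{j-1}v_j$ has contact point $\alpha'$. Reverse at these two edges, with contact point $\alpha'\in[\alpha,\beta]\subseteq v_i$ for the new edge $v_iv_{j-1}$ and $\beta\in[\alpha',\beta']\subseteq v_j$ for the new edge $v_{i+1}v_j$. (If $j=i+2$, only the contact points change.) Each of $v_{i+1},\dots,v_{j-1}$ keeps its two contact points. Now $v_i$ travels from $\alpha$ to $\alpha'$ and $v_j$ from $\beta$ to $\beta'$, so $\Lambda$ drops by $2(\beta-\alpha')>0$.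

Let $\alpha'\le\alpha<\beta'\le\beta$. The edge $v_{i-1}v_i$ has contact point $\alpha$, and $v_jv_{j+1}$ has contact point $\beta'$. Reverse at these two edges, with contact point $\alpha\in[\alpha',\beta']\subseteq v_j$ for $v_{i-1}v_j$ and $\beta'\in[\alpha,\beta]\subseteq v_i$ for $v_iv_{j+1}$. Now $v_j$ travels from $\alpha$ to $\alpha'$ and $v_i$ from $\beta$ to $\beta'$, all other vertices keep their contact points, and $\Lambda$ drops by $2(\beta'-\alpha)>0$.

Both cases contradict the minimality of $\Lambda$.
\end{proof}

Nesting propagates along a run: a move that covers one end of a run in its own direction covers the whole run.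

\begin{lemma}\label{lem:swallow}
Let $[\alpha,\beta]$ be a move and $[\mu,\mu']$ a run in the same direction to which the move does not belong.
\begin{enumerate}
\item[(i)] If $\alpha\le\mu<\beta$, then $\mu'<\beta$.
\item[(ii)] If $\alpha<\mu'\le\beta$, then $\alpha<\mu$.
\end{enumerate}
\end{lemma}

\begin{proof}
Statement (ii) is the mirror image of (i). For (i), let the moves of the run be $[c_h,c_{h+1}]$ with $\mu=c_0<c_1<\dots<c_q=\mu'$. Suppose $\alpha\le c_h<\beta$ and $h<q$. Then $[c_h,c_{h+1}]$ meets $[\alpha,\beta]$ in an interval of positive length and does not contain it in its interior. By Lemma~\ref{lem:nest} it lies in the interior of $[\alpha,\beta]$, so $\alpha\le c_{h+1}<\beta$. Induction on $h$ gives $c_q<\beta$.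
\end{proof}

\begin{lemma}\label{lem:valley}
There is no $r$ with $1<r<m$ and $|R_{r-1}|\ge|R_r|\le|R_{r+1}|$.
\end{lemma}

\begin{proof}
Suppose there is one, and by reflection let $R_r$ go right from $y$ to $y'$. Then $R_{r-1}$ goes left from some $z\ge y'$ to $y$, and $R_{r+1}$ goes left from $y'$ to a point $\le y$. Let $[\alpha,\beta]$ be the move of $R_{r+1}$ with $\alpha\le y<\beta$; then $\beta\le y'$. Lemma~\ref{lem:swallow}(i) for the run $R_{r-1}=[y,z]$ gives $z<\beta\le y'\le z$, a contradiction.
\end{proof}

So the run lengths increase and then decrease: the walk spirals out of $x_s$, makes a longest run, and spirals into $x_t$. It remains to see that the two spirals do not overlap.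

\begin{proof}[Proof of Theorem~\ref{thm:cross}]
Let $k$ be the first index with $k=m$ or $|R_k|\ge|R_{k+1}|$. Then $|R_1|<\dots<|R_k|$, and Lemma~\ref{lem:valley}, applied to $r=k+1,k+2,\dots$ in turn, gives $|R_k|\ge|R_{k+1}|>|R_{k+2}|>\dots>|R_m|$. Of two consecutive runs the shorter lies in the longer, because they extend to the same side of their common turning point. Hence $R_1,\dots,R_{k-1}\subseteq R_{k-1}\subseteq R_k$ and $R_{k+1},\dots,R_m\subseteq R_{k+1}\subseteq R_k$.

Suppose first that $R_k$ goes right, from $y$ to $y'$. Write $R_{k-1}=[y,p]$ if $k\ge2$ and put $p=y$ if $k=1$; write $R_{k+1}=[p',y']$ if $k<m$ and put $p'=y'$ if $k=m$. Both $p$ and $p'$ lie in $[y,y']$. We claim that $p\le p'$. This holds if $k=1$ or $k=m$. Otherwise suppose $p'<p$, and let $[\alpha,\beta]$ be the move of $R_{k+1}$ with $\alpha<p\le\beta$. Both $R_{k-1}$ and $R_{k+1}$ go left, so Lemma~\ref{lem:swallow}(ii) gives $\alpha<y$. But $\alpha\ge p'\ge y$, a contradiction.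

Choose $x_0\in[p,p']$ and a move of $R_k$, say that of $v_i$, with $\tau_{i-1}\le x_0\le\tau_i$; here $2\le i\le n-1$. The runs before $R_k$ lie in $[y,p]$, the runs after it lie in $[p',y']$, and $R_k$ is monotone. Therefore
\[
\tau_j\le x_0\ \text{ for } j\le i-1,\qquad \tau_j\ge x_0\ \text{ for } j\ge i .
\]
If $R_k$ went left, the mirror image of this argument would give $x_s=\tau_1\ge x_0\ge\tau_{n-1}=x_t$, which is false. So $R_k$ goes right, and $x_s\le x_0\le x_t$. Now $x_0\in v_i$; for $j<i$ the interval $v_j$ contains $\tau_j\le x_0$, so $l(v_j)\le x_0$; for $j>i$ it contains $\tau_{j-1}\ge x_0$, so $r(v_j)\ge x_0$.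

At most one of the endpoints and the points $x_s,x_t$ equals $x_0$. If none does, put $x=x_0$. If $x_0$ is a left endpoint or $x_s$, then the inequalities $r(v_j)\ge x_0$ for $j\ge i$ are strict (among them $x_t\geq x_0$), and $x=x_0+\varepsilon$ has all required properties for small $\varepsilon>0$. If $x_0$ is a right endpoint or $x_t$, then the inequalities $l(v_j)\le x_0$ for $j\le i$ are strict, and we take $x=x_0-\varepsilon$.
\end{proof}

For a point $x\in(x_s,x_t)$ that is not an endpoint let
\[
A=\{v: r(v)<x\}\ni s,\qquad B=\{v:l(v)>x\}\ni t,\qquad M=\{v:l(v)<x<r(v)\}.
\]

\begin{corollary}\label{cor:split}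
$G$ has a Hamilton $s$--$t$ path if and only if there are a point $x\in(x_s,x_t)$ that is not an endpoint, a vertex $g\in M$ and a partition $M\setminus\{g\}=J\sqcup K$ such that $G[A\cup J\cup\{g\}]$ has a Hamilton $s$--$g$ path and $G[B\cup K\cup\{g\}]$ has a Hamilton $g$--$t$ path.
\end{corollary}

\begin{proof}
Two such paths concatenate at $g$. Conversely, in Theorem~\ref{thm:cross} the vertex $g=v_i$ lies in $M$, no vertex of $A$ follows it and no vertex of $B$ precedes it. Let $J$ and $K$ consist of the vertices of $M$ before and after $g$.
\end{proof}

The two conditions are mirror images of each other. The next three sections treat the left one.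

\section{Sweeping one side}\label{sec:sweep}

Fix $x$. Let $A=\{a_1,\dots,a_N\}$ be ordered by increasing right ends and put $A_i=\{a_1,\dots,a_i\}$ for $0\le i\le N$; we speak of \emph{stage} $i$. For $g\in M$ and $J\subseteq M\setminus\{g\}$ let $H=H(J,g)=G[A\cup J\cup\{g\}]$. An \emph{$s$--$g$ path of $H$} always means a Hamilton path of $H$ from $s$ to $g$. The gain from Corollary~\ref{cor:split} is that the far end $g$ never enters $A_i$: the sweep has to deal with only one prescribed end.

\begin{lemma}\label{lem:nbr}
Let $w,w'$ be distinct vertices of $H$ outside $A_i$, and let $u,u'\in A_i$.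
\begin{enumerate}
\item[(i)] $w\sim u$ if and only if $l(w)\le r(u)$.
\item[(ii)] If $w\sim u$ and $r(u')\ge r(u)$, then $w\sim u'$.
\item[(iii)] If both $w$ and $w'$ have a neighbor in $A_i$, then $w\sim w'$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $r(w)>r(a_i)\ge r(u)\ge l(u)$, which gives (i), and (i) gives (ii). If $w\sim u$ then $l(w)\le r(u)\le r(a_i)<r(w)$, so in (iii) both intervals contain the point $r(a_i)$.
\end{proof}

Thus, seen from outside, a vertex of $A_i$ is described by one number, its right end, and a larger number is better.

\subsection{Traces and states}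

A \emph{path system} on $A_i$ is a spanning subgraph of $G[A_i]$ whose components are paths and in which $s$, if $s\in A_i$, is an end of its component. The components are \emph{blocks}. The block containing $s$ is the \emph{$s$-block}; it has one \emph{stub}, the \emph{$s$-stub}, namely its other end ($s$ itself if the block is a single vertex). The other blocks are \emph{free}; a free block has two stubs, its ends (for a one-vertex block, the vertex counted twice). The \emph{level} of a stub is its right end, and we denote a stub and its level by the same letter. Right ends are distinct, so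
\begin{equation}\label{eq:distinct}
\text{stubs of different blocks have different levels.}
\end{equation}

The \emph{trace} on $A_i$ of an $s$--$g$ path $P$ of $H$ consists of the edges of $P$ inside $A_i$. It is a path system whose blocks are subpaths of $P$. A free block contains neither $s$ nor $g$, so $P$ enters and leaves it; the $s$-block is only left. Hence every stub, counted with multiplicity, has exactly one $P$-neighbor outside $A_i$, its \emph{outer neighbor}, and the other vertices of $A_i$ have none. The two outer neighbors of a free block are distinct.

A \emph{sequence} is a nondecreasing list $X=(X_1,X_2,\dots)$ of finitely many finite entries followed by entries $\infty$; it is \emph{even} if the number of finite entries is even. Sequences are compared entrywise. We put $X_{\ge h}=(X_h,X_{h+1},\dots)$, denote concatenation by commas, omit the entries $\infty$ in examples, and write $\emptyset$ for the sequence without finite entries.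

Given a path system, let $X$ be the even sequence of the levels of the stubs of its free blocks. The system is \emph{orderly} if $X_{2h-1}$ and $X_{2h}$ belong to the same block for every $h$ with $X_{2h}<\infty$; this block is the \emph{$h$-th free block}, with \emph{low stub} $X_{2h-1}$ and \emph{high stub} $X_{2h}$. Nothing is required of the position of the $s$-stub. In an orderly system the sequence $X$ also records which stubs are paired, and by Lemma~\ref{lem:nbr} nothing else is visible from outside. The \emph{state} of an orderly system is $(X;\sigma)$, where $\sigma$ is the level of the $s$-stub; if $s\notin A_i$, the state is $X$ alone and all statements about $\sigma$ are void. A state at stage $i$ is \emph{realizable} if it is the state of an orderly path system on $A_i$, called a \emph{realization}. It is \emph{completable for $H$} if it is the state of an orderly trace on $A_i$ of some $s$--$g$ path of $H$. The state $(X';\sigma')$ \emph{dominates} $(X;\sigma)$ if $X'\ge X$ and $\sigma'\ge\sigma$; because of the entries $\infty$, having fewer blocks counts as better.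

\begin{lemma}[domination]\label{lem:dom}
Let $\Sigma,\Sigma'$ be states at stage $i$. If $\Sigma$ is completable for $H$, and $\Sigma'$ is realizable and dominates $\Sigma$, then $\Sigma'$ is completable for $H$.
\end{lemma}

\begin{proof}
Take an $s$--$g$ path $P$ whose trace is orderly with state $\Sigma$, and a realization of $\Sigma'$; it has at most as many free blocks as the trace. In $P$, replace the $s$-block by the $s$-block of the realization, and the $h$-th free block by the $h$-th free block of the realization, low stub for low stub and high stub for high stub. By Lemma~\ref{lem:nbr}(ii) each outer neighbor is adjacent to the new stub. If the realization has no $h$-th free block, delete the block from $P$ and join its two outer neighbors, which are adjacent by Lemma~\ref{lem:nbr}(iii). The vertices outside $A_i$ keep their order, so these changes do not interfere, and any two blocks remain separated by such a vertex. The result is an $s$--$g$ path of $H$ whose trace is the realization of $\Sigma'$.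
\end{proof}

\subsection{The greedy map}

Let $v=a_i\ne s$, $\ell=l(v)$ and $y=r(v)$; then $\ell<y$, and $y$ exceeds every level at stage $i-1$. A stub in $A_{i-1}$ is \emph{available} if it is adjacent to $v$, that is, if its level is at least $\ell$. A low stub is harder to serve later than a high one, so $v$ should be joined to the lowest stubs it can reach, in two different blocks. If only free blocks are involved, this rule acts on states as follows. For an even sequence $X$ with finite entries below $y$ let
\[
k=k_X=\min\{h:X_h\ge\ell\},\qquad \nu=\nu_X=\lceil k/2\rceil,
\]
so that $k\in\{2\nu-1,2\nu\}$. If $k$ is even, then $X_{k-1}<\ell$ is finite, and so $X_k$ is finite. Define $f(X)=f_v(X)$ by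
\begin{equation}\label{eq:f}
f(X)_h=\begin{cases}
X_h & \text{if } h\le 2\nu-2,\\
\min(X_{2\nu},y) & \text{if } h=2\nu-1 \text{ and } k=2\nu-1,\\
X_{2\nu-1} & \text{if } h=2\nu-1 \text{ and } k=2\nu,\\
\min(X_{2\nu+2},y) & \text{if } h=2\nu,\\
X_{h+2} & \text{if } h\ge 2\nu+1.
\end{cases}
\end{equation}
To read this, let $X$ be the state of an orderly system. If there are a $\nu$-th and a $(\nu+1)$-th free block, $v$ is joined to $X_k$ and to $X_{2\nu+1}$, and these two entries are deleted. If the $\nu$-th block is the last one, $v$ is joined to $X_k$ only; the entry $X_k$ is deleted and $y$ is appended. If $X_k=\infty$, then $v$ becomes a one-vertex block and $y,y$ is appended. In each case $f(X)$ is an even sequence, the entries $2\nu-1$ and $2\nu$ are the stubs of the block containing $v$, and the other blocks keep their pairs of entries; so the new system is orderly. For example, let $X=(1,2,4,5,7,8)$ and $y=9$. For $\ell=1.5,\ 3,\ 6,\ 8.5$ one gets $f(X)=(1,5,7,8)$, $(1,2,5,8)$, $(1,2,4,5,8,9)$, $(1,2,4,5,7,8,9,9)$.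

We read off from~\eqref{eq:f}:
\begin{equation}\label{eq:f0}
f(X)_h=X_h<\ell\ \ (h<k),\qquad f(X)_h\ge\ell\ \ (h\ge k),\qquad f(X)_1\ge\min(X_1,y),
\end{equation}
\begin{equation}\label{eq:f1}
f(X)_h\le X_{h+2}\ \text{ for all } h,
\end{equation}
and $f(L,X)=(L,f(X))$ if $L$ is a list of even length with entries below $\ell$.

\subsection{One step of the sweep}

The $s$-block has one stub instead of two, so joining it to a free block is not comparable with joining two free blocks, and the greedy rule may leave two candidates. Let $X^{-h}$ denote $X$ with the entries $2h-1$ and $2h$ deleted (nothing changes if they are $\infty$). If $X_k<\infty$, let $\overline{X_k}$ be the other stub of the $\nu$-th block: $X_{k+1}$ for odd $k$, and $X_{k-1}$ for even $k$. The \emph{successors} of a realizable state $(X;\sigma)$ at stage $i-1$ are defined by the following four rules, of which exactly one applies since $\sigma\ne X_k$ by~\eqref{eq:distinct}.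
\begin{enumerate}
\item[(a)] $s\notin A_{i-1}$ or $\sigma<\ell$: the state $(f(X);\sigma)$.
\item[(b)] $\ell\le\sigma<X_k$, $k$ odd: the state $(X^{-\nu};\min(X_{k+1},y))$.
\item[(c)] $\ell\le\sigma<X_k$, $k$ even: the states $(X^{-\nu};X_{k-1})$ and $(X^{-(\nu+1)};\min(X_{k+2},y))$.
\item[(d)] $X_k<\sigma$: the state $(f(X);\sigma)$ and, unless $X_{2\nu+2}<\sigma$, also $(X^{-\nu};\overline{X_k})$.
\end{enumerate}

\begin{proposition}[one step]\label{prop:step}
Let $\Sigma$ be a realizable state at stage $i-1$ and $a_i\ne s$. Every successor of $\Sigma$ is realizable at stage $i$. If $\Sigma$ is completable for $H$, then some successor of $\Sigma$ is completable for $H$.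
\end{proposition}

For the proof let $P$ be an $s$--$g$ path of $H$ and $W=V(H)\setminus A_i$; stubs and blocks refer to the trace of $P$ on $A_{i-1}$. Since $v\ne s,g$, it has two neighbors on $P$, and each of them lies in $W$ or is an available stub. A reversal keeps the trace on $A_{i-1}$ if each removed and each added edge has an end in $W\cup\{v\}$. The next two lemmas prescribe the first and the second neighbor of $v$.

\begin{lemma}\label{lem:first}
Let $e$ be an available stub of lowest level. Then $H$ has an $s$--$g$ path with the same trace on $A_{i-1}$ that contains the edge $ve$.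
\end{lemma}

\begin{proof}
Suppose $ve\notin P$, and let $w$ be an outer neighbor of $e$; then $w\in W$. Every $P$-neighbor $b\ne w$ of $v$ is adjacent to $w$. Indeed, if $b\in W$, then $b$ and $w$ have the neighbors $v$ and $e$ in $A_i$, and Lemma~\ref{lem:nbr}(iii) applies; if $b$ is an available stub, its level is at least that of $e$, and Lemma~\ref{lem:nbr}(ii) applies. Direct $P$ so that $v$ comes before the edge $ew$, and let $b^-,b^+$ be the predecessor and the successor of $v$. If $P$ reads $\dots v\,b^+\dots e\,w\dots$, then $b^+\ne w$; reverse at $vb^+$ and $ew$, which creates $ve$ and $b^+w$. If $P$ reads $\dots b^-v\dots w\,e\dots$, then $b^-\ne w$; reverse at $b^-v$ and $we$, which creates $b^-w$ and $ve$. All four edges involved contain $v$ or $w$.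
\end{proof}

\begin{lemma}\label{lem:second}
Let the $P$-neighbors of $v$ be a stub $e$ and a vertex $b$. Let $C$ be a free block not containing $e$ whose stubs $c\le c'$ are both available, and suppose that $b\in W$, or $b\in C$, or $b$ is a stub of level at least $c'$. Then $H$ has an $s$--$g$ path with the same trace on $A_{i-1}$ on which the neighbors of $v$ are $e$ and $c$.
\end{lemma}

\begin{proof}
If $b=c$ there is nothing to do. If $b=c'\neq c$, then $P$ reads $\dots e\,v\,c'\dots c\,u\dots$ with $u\in W$, and $u\sim c'$ by Lemma~\ref{lem:nbr}(ii); reversing the block gives $\dots e\,v\,c\dots c'\,u\dots$. So it suffices to treat $b\notin C$ and to make $v$ adjacent to some stub of $C$ while keeping $ve$. Let $c^*$ be a stub of $C$ with outer neighbor $w$. As $b,e\notin C$, we have $w\ne v$, so $w\in W$. If $w\ne b$ then $b\sim w$: for $b\in W$ by Lemma~\ref{lem:nbr}(iii), since $b\sim v$ and $w\sim c^*$; for a stub $b$ by Lemma~\ref{lem:nbr}(ii), since $b\ge c'\ge c^*$.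

Direct $P$ so that $v$ comes before $C$. If $b$ is the successor of $v$, let $c^*$ be the last vertex of $C$ and $w$ its successor. Then $P$ reads $\dots e\,v\,b\dots c^*w\dots$ with $w\ne b$; reverse at $vb$ and $c^*w$, which creates $vc^*$ and $bw$. If $e$ is the successor of $v$, let $c^*$ be the first vertex of $C$ and $w$ its predecessor. Then $P$ reads $\dots b\,v\,e\dots w\,c^*\dots$ with $w\ne b$; reverse at $bv$ and $wc^*$, which creates $bw$ and $vc^*$. In both cases $ve$ is kept, and all edges involved contain $v$ or $w$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]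
\emph{Realizability.} Take a realization of $\Sigma=(X;\sigma)$. A successor $(f(X);\sigma)$ arises from it as described after~\eqref{eq:f}; the stubs used are at least $X_k\ge\ell$. Every other successor arises by joining $v$ to the $s$-stub, which is available under rules (b)--(d), and to one more available stub if it is finite: $X_k$ in (b), in the first state of (c) and in (d), and $X_{k+1}$ in the second state of (c). The $s$-block absorbs that free block, whose pair of entries disappears and whose other stub becomes the $s$-stub; if the entry is $\infty$, then $v$ becomes the $s$-stub, of level $y$. In all cases $s$ remains an end of its block and the system remains orderly.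

\emph{Completability.} Let the trace of $P$ on $A_{i-1}$ be orderly with state $\Sigma$. The trace on $A_i$ is obtained from it by adding $v$ and its edges to stubs, so it suffices to arrange that these are the edges used above for some successor. If no stub is available, both neighbors of $v$ lie in $W$, rule (a) applies with $X_k=\infty$, and we are done. Otherwise let $e$ be a lowest available stub; by Lemma~\ref{lem:first} we may assume $ve\in P$. The other neighbor $b$ of $v$ lies in $W$ or is an available stub of a block not containing $e$, since $P$ has no cycle. Let $E$ and $C$ be the $\nu$-th and the $(\nu+1)$-th free block, if they exist. Free blocks before $E$ have no available stub; both stubs of $C$ are available; and stubs of later free blocks lie above the stubs of earlier ones.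

(a) Here $e=X_k\in E$ and $b$ is not the $s$-stub. If $C$ exists, $b$ lies in $W$, in $C$ or in a later block, and Lemma~\ref{lem:second} makes $X_k$ and $X_{2\nu+1}$ the neighbors of $v$. If $C$ does not exist, $b\in W$. Both times the state is $(f(X);\sigma)$.

(b) Here $e=\sigma$. If $X_k=\infty$, then $b\in W$ and the state is $(X;y)$. Otherwise both stubs of $E$ are available, $b$ lies in $W$, in $E$ or in a later block, and Lemma~\ref{lem:second} applied to $E$ makes $\sigma$ and $X_k$ the neighbors of $v$.

(c) Here $e=\sigma$, and $X_k$ is the only available stub of $E$. If $b=X_k$, we have the first state. Otherwise $b$ lies in $W$ or in a block after $E$. If $C$ exists, Lemma~\ref{lem:second} makes $\sigma$ and $X_{k+1}$ the neighbors of $v$; if not, $b\in W$ and $v$ becomes the $s$-stub. Both times we have the second state.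

(d) Here $e=X_k\in E$. If $b\ne\sigma$, the argument of (a) gives $(f(X);\sigma)$. If $b=\sigma$ and $X_{2\nu+2}<\sigma$, then $C$ exists, $b$ is a stub above both stubs of $C$, and Lemma~\ref{lem:second} gives $(f(X);\sigma)$. If $b=\sigma$ and $X_{2\nu+2}>\sigma$, the trace already has the second state.
\end{proof}

\section{A small complete family of states}\label{sec:family}

A finite family of realizable states at stage $i$ is \emph{complete} if for all $J$ and $g$ the following holds: whenever $H(J,g)$ has an $s$--$g$ path, some member of the family is completable for $H(J,g)$. The family must not depend on $J$ or $g$; this is what later allows us to choose $J$ by matching.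

Until $s$ arrives, one state is enough. At stage $0$ the family $\{X^{(0)}\}$ with $X^{(0)}=\emptyset$ is complete, and by rule (a) of Proposition~\ref{prop:step} so is $\{X^{(i)}\}$ with $X^{(i)}=f_{a_i}(X^{(i-1)})$ as long as $s\notin A_i$. When $a_i=s$, the point $x_s$ lies to the right of all intervals in $A_{i-1}$, so $s$ has no neighbor there and forms a block by itself in every trace on $A_i$. Hence $\{(X^{(i-1)};x_s)\}$ is complete. Afterward one state does not suffice.

\begin{example}\label{ex:two}
Delete $b$ from the graph of Example~\ref{ex:run} and let $x=9$. Then $A=\{c,s,d\}$ with right ends $4,6,8$, and $M=\{g,j\}$. The states at stages $1$ and $2$ are $(4,4)$ and $(4,4;6)$. For $v=d$ we have $\ell=2$, $y=8$, $k=1$, and rule (d) gives two successors: $(\emptyset;4)$, realized by the $s$-block $s\,d\,c$, and $(4,8;6)$, realized by the blocks $c\,d$ and $s$. Both are needed. For $J=\emptyset$ the only $s$--$g$ path is $s\,d\,c\,g$, with state $(\emptyset;4)$. For $J=\{j\}$ the vertex $c$ still has only the neighbors $d$ and $g$, so the only path is $s\,j\,d\,c\,g$, with state $(4,8;6)$.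
\end{example}

Rules (c) and (d) may double the number of states at each step. We show that after discarding dominated states the family grows by at most one per step. In Example~\ref{ex:two} the two states differ in the role of the level $4$: it is the $s$-stub in the first state and the low stub of a free block in the second. This shape persists. There is one state $\alpha$ whose $s$-stub is a level $\pi$; in all other states $\pi$ is the low stub of a free block; below $\pi$ all states agree; and above $\pi$ the state $\alpha$ is at least as good as the others, in a sense that we now define.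

\subsection{Monotonicity of the greedy map}

In this subsection $v,\ell,y,f$ are as in Section~\ref{sec:sweep}, and $U,Z$ are even sequences with finite entries below $y$; they need not come from path systems.

\begin{lemma}\label{lem:mono}
If $U\ge Z$, then $f(U)\ge f(Z)$.
\end{lemma}

\begin{proof}
We have $k_U\le k_Z$. By~\eqref{eq:f0}, $f(U)_h=U_h\ge Z_h=f(Z)_h$ for $h<k_U$, and $f(U)_h\ge\ell>f(Z)_h$ for $k_U\le h<k_Z$. Let $h\ge k_Z$. If $k_U=k_Z$, the same line of~\eqref{eq:f} applies to both sequences and is monotone. Let $k_U<k_Z$. If $h\ge2\nu_U+1$, then $f(U)_h=U_{h+2}\ge Z_{h+2}\ge f(Z)_h$ by~\eqref{eq:f1}. Otherwise $2\nu_U\ge h\ge k_Z>k_U\ge2\nu_U-1$, so $h=k_Z=2\nu_U=2\nu_Z$ and $f(U)_h=\min(U_{h+2},y)\ge\min(Z_{h+2},y)=f(Z)_h$.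
\end{proof}

At one point below we need more than $U\ge Z$, namely the alternative ``$U_{\ge3}=Z_{\ge3}$ or $U_2\ge Z_3$''. This alternative is not inherited by $f(U),f(Z)$ on its own: when $f$ merges the first two blocks of both sequences, the alternative for the images reads ``$U_{\ge5}=Z_{\ge5}$ or $U_4\ge Z_5$''. So we ask for it block by block. We say that $U$ \emph{leads} $Z$, and write $U\succeq Z$, if $U\ge Z$ and there is an integer $r\ge1$ with
\begin{equation}\label{eq:lead}
U_{2i}\ge Z_{2i+1}\ \ (1\le i<r),\qquad U_h=Z_h\ \ (h\ge2r+1).
\end{equation}
Two facts follow from the definition.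
\begin{enumerate}
\item[(L1)] If $U\succeq Z$, then $U_{\ge3}=Z_{\ge3}$ (when $r=1$) or $U_2\ge Z_3$ (when $r\ge2$).
\item[(L2)] If $U\succeq Z$, $U'\ge U$, $Z'\le Z$, $U'_{\ge3}=U_{\ge3}$ and $Z'_{\ge3}=Z_{\ge3}$, then $U'\succeq Z'$.
\end{enumerate}

\begin{lemma}\label{lem:lead}
If $U\succeq Z$, then $f(U)\succeq f(Z)$.
\end{lemma}

\begin{proof}
Write $U^+=f(U)$, $Z^+=f(Z)$, $\mu=\nu_U$, $\nu=\nu_Z$. Then $U^+\ge Z^+$ by Lemma~\ref{lem:mono}, and $k_U\le k_Z$, $\mu\le\nu$. Let $r$ be as in~\eqref{eq:lead}.

Suppose $k_U\ge2r+1$. The first $2r$ entries of $U$, hence of $Z$, are below $\ell$, and the remaining entries agree. So $f$ fixes the first $2r$ entries of both sequences and acts identically on the rest, and \eqref{eq:lead} holds for $U^+,Z^+$ with the same $r$.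

Suppose $k_U\le2r$, so $\mu\le r$. Put $r^+=\nu$ if $Z_{2\nu+3}=\infty$, and $r^+=\max(\nu,r-1)$ otherwise. We verify~\eqref{eq:lead} for $U^+,Z^+,r^+$.

\emph{Tails.} Let $h\ge2r^++1$. Then $h\ge2\nu+1\ge2\mu+1$, so $U^+_h=U_{h+2}$ and $Z^+_h=Z_{h+2}$. If $Z_{2\nu+3}=\infty$, both are $\infty$, because $U_{h+2}\ge Z_{h+2}\ge Z_{2\nu+3}$. Otherwise $h+2\ge2r+1$ and they agree by~\eqref{eq:lead}.

\emph{Inequalities for $1\le i<\nu$.} Here $2i+1\le 2\nu-1\le k_Z$. So either $2i+1<k_Z$ and $Z^+_{2i+1}=Z_{2i+1}<\ell$, or $2i+1=k_Z$ and $Z^+_{2i+1}=\min(Z_{2i+2},y)$. If $i<\mu$, then $U^+_{2i}=U_{2i}<\ell$, and $U_{2i}\ge Z_{2i+1}$ because $i<\mu\le r$; hence $Z_{2i+1}<\ell$, the first alternative holds, and $U^+_{2i}\ge Z^+_{2i+1}$. If $i\ge\mu$, then $2i\ge k_U$ gives $U^+_{2i}\ge\ell$, and \eqref{eq:f} gives $U^+_{2i}\ge\min(U_{2i+2},y)\ge\min(Z_{2i+2},y)$; these two bounds cover the two alternatives.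

\emph{Inequalities for $\nu\le i<r-1$}, needed only if $Z_{2\nu+3}<\infty$. Here $Z^+_{2i+1}=Z_{2i+3}\le U_{2i+2}$ by~\eqref{eq:lead}. If $i>\mu$, then $U^+_{2i}=U_{2i+2}$. If $i=\mu$, then $i=\nu$, so $Z_{2i+3}$ is finite and below $y$, and $U^+_{2i}=\min(U_{2i+2},y)\ge Z_{2i+3}$.
\end{proof}

\subsection{Tame families}

\begin{definition}\label{def:tame}
A family $\{\alpha\}\cup\mathcal B$ of realizable states at a stage $i$ with $s\in A_i$ is \emph{tame} if there are a list $L=(\lambda_1\le\dots\le\lambda_{2a})$ of even length, a level $\pi$ and an even sequence $U$ with $\lambda_{2a}<\pi<U_1$ (the first inequality is void if $L$ is empty) such that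
\[
\alpha=(L,U;\pi),
\]
and every $\beta\in\mathcal B$ has the form $\beta=(L,\pi,\zeta,T;\sigma)$ with a level $\zeta$ and an even sequence $T$, where
\begin{enumerate}
\item[(T1)] $\pi<\sigma<T_1$;
\item[(T2)] $U_1\ge\min(\zeta,\sigma)$;
\item[(T3)] $U\succeq\widehat\beta$, where $\widehat\beta=(\pi,\max(\zeta,\sigma),T)$ is the \emph{profile} of $\beta$.
\end{enumerate}
\end{definition}

In $\beta$ the levels $\pi\le\zeta$ form a free block, and $\zeta\le T_1$; with (T1) this shows that the profile is an even sequence. The inequality $U\ge\widehat\beta$ contained in (T3) says
\begin{equation}\label{eq:T3}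
U_2\ge\zeta,\qquad U_2\ge\sigma,\qquad U_{\ge3}\ge T .
\end{equation}
Condition (T1) locates the $s$-stub of $\beta$ well enough to list its successors, \eqref{eq:T3} makes successors of $\alpha$ dominate the unwanted successors of $\beta$, and (T2) with (L1) makes the candidates for the new $\alpha$ comparable. The conditions (T2) and (T3) are symmetric in $\zeta$ and $\sigma$; this is why the profile will turn out to evolve by $f$ alone, whichever rule applies to $\beta$. When $s$ arrives, the family $\{(X^{(i-1)};x_s)\}$ is tame, with $L$ the list of finite entries of $X^{(i-1)}$, $\pi=x_s$, $U=\emptyset$ and $\mathcal B$ empty.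

\begin{proposition}\label{prop:tame}
From a tame complete family $\mathcal S$ at stage $i-1$, where $s\in A_{i-1}$, one can compute in time $O(n|\mathcal S|)$ a tame complete family at stage $i$ with at most $|\mathcal S|+1$ members. Hence a complete family at stage $N$ with at most $N$ members can be computed in time $O(n^3)$.
\end{proposition}

\begin{proof}
Call a state \emph{produced} if it is a successor of a member of $\mathcal S$. A family of produced states that contains, for every produced state, a member dominating it, is complete: if $H$ has an $s$--$g$ path, some member of $\mathcal S$ is completable, then some produced state by Proposition~\ref{prop:step}, and then a member of the new family by Lemma~\ref{lem:dom}. We construct such a family and show that it is tame. Let $v=a_i$, $\ell=l(v)$, $y=r(v)$; all finite levels in $\mathcal S$ are below $y$. A block of $L$ is \emph{available} if its high stub is; the available blocks of $L$ are its last ones. Data of the new family carry a superscript $+$.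

\medskip\noindent\emph{Case 1: at least two blocks of $L$ are available.} For every member, $k$ and $\nu$ are the same, the $\nu$-th and $(\nu+1)$-th free blocks belong to $L$, and their stubs lie below the $s$-stub, since $\lambda_{2a}<\pi<\sigma$. By rule (d) the only successor is given by $f$, which deletes the entries $k$ and $2\nu+1\le2a-1$ of $L$. Take all successors. The last entry of $L^+$ is still $\lambda_{2a}$, and $\pi,U,\zeta,T,\sigma$ are unchanged.

\medskip\noindent\emph{Case 2: exactly one block of $L$ is available}, namely $\{\lambda_{2a-1},\lambda_{2a}\}$. Let $L^+=(\lambda_1,\dots,\lambda_{2a-2})$, and let $\pi^+=\overline{X_k}$, which is $\lambda_{2a}$ if $\lambda_{2a-1}\ge\ell$ and $\lambda_{2a-1}$ otherwise. Rule (d) applies to all members. The successors of $\alpha$ are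
\[
\alpha^+=(L^+,U;\pi^+)\qquad\text{and}\qquad\beta_0=(L^+,\pi^+,\min(U_2,y),U_{\ge3};\pi).
\]
The successors of $\beta\in\mathcal B$ are $\beta^+=(L^+,\pi^+,\zeta,T;\sigma)$ and possibly $(L^+,\pi,\zeta,T;\pi^+)$; the latter is dominated by $\alpha^+$, by $U_1>\pi$ and~\eqref{eq:T3}. Let $\mathcal B^+=\{\beta_0\}\cup\{\beta^+:\beta\in\mathcal B\}$ and $U^+=U$. By~\eqref{eq:distinct}, $\lambda_{2a-2}<\lambda_{2a-1}\le\pi^+\le\lambda_{2a}<\pi<U_1$. For $\beta^+$, (T1) holds as $\pi^+<\pi$, (T2) is unchanged, and (T3) follows from (L2). For $\beta_0$, (T1) reads $\pi^+<\pi<U_3$; (T2) holds as $U_1>\pi$; and the profile $(\pi^+,\max(\min(U_2,y),\pi),U_{\ge3})$ is at most $U$ and agrees with $U$ from the third entry on, so (T3) holds with $r=1$. This is the step seen in Example~\ref{ex:two}, and the only case in which the family grows.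

\medskip\noindent\emph{Case 3: no block of $L$ is available and $\ell\le\pi$.} For $\alpha$, the entry $X_k$ is $U_1>\pi$ with $k$ odd, and rule (b) gives $\alpha^+=(L,U_{\ge3};\min(U_2,y))$. For $\beta$, the entry $X_k$ is $\pi<\sigma$ with $k$ odd, and rule (d) gives
\[
(L,\zeta,\min(T_2,y),T_{\ge3};\sigma)\qquad\text{and}\qquad(L,T;\zeta).
\]
Both are dominated by $\alpha^+$. Indeed, \eqref{eq:T3} gives $U_{\ge3}\ge T$ and $U_3\ge U_2\ge\zeta$, and $\min(U_2,y)$ is at least $\zeta$ and $\sigma$ because these are at most $U_2$ and below $y$. The new family is $\{\alpha^+\}$, with $L^+=L$, $\pi^+=\min(U_2,y)$, $U^+=U_{\ge3}$. It is tame: $\lambda_{2a}<\pi<\min(U_2,y)$, and $\min(U_2,y)<U_3$ since $U_3=\infty$ or, by~\eqref{eq:distinct}, $U_2<U_3<\infty$.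

\medskip\noindent\emph{Case 4: $\ell>\pi$.} Then no entry of $L$ is available, and we keep $L^+=L$, $\pi^+=\pi$. Rule (a) gives the successor $(L,f(U);\pi)$ of $\alpha$. For $\beta\in\mathcal B$ put $\eta=\min(T_2,y)$. Since $\sigma\ne\zeta$ by~\eqref{eq:distinct} and $\sigma<T_1$, there are five possibilities.
\begin{center}
\begin{tabular}{cllll}
 & position of $\ell$ & rule and $X_k$ & successor $\beta^+$ & further successor\\ \hline
4.1 & $\sigma<\ell\le\zeta$ & (a), $\zeta$ & $(L,\pi,\eta,T_{\ge3};\sigma)$ & none\\
4.2 & $\ell\le\zeta<\sigma$ & (d), $\zeta$ & $(L,\pi,\eta,T_{\ge3};\sigma)$ & $(L,T;\pi)$\\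
4.3 & $\ell\le\sigma<\zeta$ & (c), $\zeta$ & $(L,\pi,\zeta,T_{\ge3};\eta)$ & $(L,T;\pi)$\\
4.4 & $\zeta<\ell\le\sigma$ & (b), $T_1$ & $(L,\pi,\zeta,T_{\ge3};\eta)$ & none\\
4.5 & $\zeta,\sigma<\ell$ & (a), in $T$ & $(L,\pi,\zeta,f(T);\sigma)$ & none
\end{tabular}
\end{center}
Let $\mathcal B^+=\{\beta^+:\beta\in\mathcal B\}$, and let $\mathcal D$ be the set of $\beta\in\mathcal B$ with $\ell\le\min(\zeta,\sigma)$ (lines 4.2 and 4.3). The remaining produced states are $(L,f(U);\pi)$ and the states $(L,T;\pi)$ for $\beta\in\mathcal D$. All have the $s$-stub $\pi$, and one of them has to dominate the others.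

\emph{The new leading state.} If $\mathcal D\ne\emptyset$, then $U_1\ge\ell$ by (T2), so $k_U=1$ and
\begin{equation}\label{eq:fU}
f(U)=(\min(U_2,y),\min(U_4,y),U_5,U_6,\dots).
\end{equation}
Suppose some $\beta\in\mathcal D$ has $T=U_{\ge3}$. This sequence is at least $f(U)$ by~\eqref{eq:f1}, and at least the sequence $T$ of every member of $\mathcal B$ by~\eqref{eq:T3}; put $U^+=U_{\ge3}$. Suppose now that $T\ne U_{\ge3}$ for all $\beta\in\mathcal D$, and put $U^+=f(U)$. For $\beta\in\mathcal D$, (T3) and (L1) give $U_2\ge T_1$. Moreover $T_1<\infty$, since otherwise $U_{\ge3}\ge T$ would force equality, and then $T_2<\infty$ as $T$ is even; so $T_1,T_2<y$. With $U_4\ge T_2$ and $U_{h+2}\ge T_h$ from~\eqref{eq:T3}, formula~\eqref{eq:fU} gives $f(U)\ge T$. In both cases $\alpha^+=(L,U^+;\pi)$ is a produced state that dominates all produced states outside $\mathcal B^+$, and, using~\eqref{eq:fU} when $U^+=U_{\ge3}$,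
\begin{equation}\label{eq:Uplus}
U^+\ge f(U),\qquad U^+_{\ge3}=f(U)_{\ge3}.
\end{equation}
By~\eqref{eq:f0}, $U_1^+\ge\min(U_1,y)>\pi$.

\emph{(T1).} In 4.1 and 4.2, $\pi<\sigma<T_1\le T_3$. In 4.5, $f(T)_1\ge\min(T_1,y)>\sigma>\pi$ by~\eqref{eq:f0}. In 4.3 and 4.4, $\pi<\sigma<T_1\le T_2$ and $\pi<y$ give $\pi<\eta$, and $\eta<T_3$ since $T_3=\infty$ or, by~\eqref{eq:distinct}, $T_2<T_3<\infty$.

\emph{(T3).} We claim that $\widehat{\beta^+}=f(\widehat\beta)$. In 4.1--4.4 we have $\pi<\ell\le\max(\zeta,\sigma)$, so $k=2$ for $\widehat\beta$ and $f(\widehat\beta)=(\pi,\eta,T_{\ge3})$. One of $\zeta^+,\sigma^+$ equals $\eta$, and the other is $\zeta$ or $\sigma$, which is at most $T_1\le T_2$ and below $y$, hence at most $\eta$; so $\max(\zeta^+,\sigma^+)=\eta$. In 4.5 the first two entries of $\widehat\beta$ are below $\ell$ and $f(\widehat\beta)=(\pi,\max(\zeta,\sigma),f(T))$. This proves the claim. Lemma~\ref{lem:lead} gives $f(U)\succeq\widehat{\beta^+}$, and (L2) with~\eqref{eq:Uplus} gives $U^+\succeq\widehat{\beta^+}$.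

\emph{(T2).} In 4.1, 4.4 and 4.5 the table shows $\min(\zeta^+,\sigma^+)=\min(\zeta,\sigma)$, which is at most $\min(U_1,y)\le U_1^+$. In 4.2 and 4.3 it shows $\min(\zeta^+,\sigma^+)=\max(\zeta,\sigma)$, which is at most $\min(U_2,y)=f(U)_1\le U_1^+$ by~\eqref{eq:T3} and~\eqref{eq:fU}.

\medskip
A state has $O(n)$ finite entries, and each member is handled in time $O(n)$; in Case~4 the sequence $U^+$ is found by comparing each $T$ with $U_{\ge3}$, so the integers $r$ are never computed. The family has one member when $s$ arrives, and there are at most $N-1$ further steps.
\end{proof}

\section{Completing a state inside the clique}\label{sec:complete}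

At stage $N$ the vertices still to be used form the clique $J\cup\{g\}$, and by Lemma~\ref{lem:nbr}(i) such a vertex $w$ is adjacent to a stub $e$ if and only if $l(w)\le e$. A completing path strings the blocks together with vertices of $J$, and a single vertex $j$ can link two stubs $e,e'$ if and only if $l(j)\le\min(e,e')$. So a way of stringing the blocks imposes a list of upper bounds on left ends in $J$; we determine the weakest lists.

For a finite multiset $\Theta$ of elements of $\mathbb R\cup\{\pm\infty\}$ we say that \emph{$\Theta$ injects into $J$} if there is an injective assignment $\theta\mapsto j_\theta\in J$ with $l(j_\theta)\le\theta$. Let $J_y$ be the number of $j\in J$ with $l(j)\le y$, and $\Theta_y$ the number of $\theta\in\Theta$ with $\theta\le y$. For a multiset of reals,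
\begin{equation}\label{eq:hall}
\Theta\text{ injects into }J\iff J_y\ge\Theta_y\text{ for all real }y .
\end{equation}
Necessity holds because the elements $\theta\le y$ are sent to distinct $j$ with $l(j)\le y$. For sufficiency, treat $\theta_1\le\theta_2\le\cdots$ in this order: at step $h$ at least $h$ vertices satisfy $l(j)\le\theta_h$, and only $h-1$ are taken.

A \emph{demand} is a pair $(\Theta,\theta^*)$, and $J$ \emph{meets} it if either $|J|=|\Theta|$ and $\Theta$ injects into $J$, or $|J|>|\Theta|$ and $\Theta\cup\{\theta^*\}$ injects into $J$. Thus $\theta^*$ is the price for accommodating surplus vertices. The demand $(\Theta,\infty)$ is met exactly when $\Theta$ injects into $J$, and $(\emptyset,-\infty)$ exactly when $J=\emptyset$.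

For reals $p_1<p_2$, where $p_2=\infty$ is allowed, and an even sequence $Z$ with $2q$ finite entries let
\[
\Theta(p_1,Z,p_2)=\begin{cases}\{\min(p_1,Z_1),Z_2,Z_4,\dots,Z_{2q-2},\min(Z_{2q},p_2)\}&\text{if }q\ge1,\\ \{p_1\}&\text{if }q=0.\end{cases}
\]
These are the $q+1$ bounds that arise when one starts at a stub $p_1$, runs through the blocks of $Z$ in increasing order, each from its low to its high stub, and ends at a stub $p_2$, with one linking vertex between consecutive items; note $\min(Z_{2h},Z_{2h+1})=Z_{2h}$.

Let $\Sigma=(X;\sigma)$ be a realizable state at stage $N$ with $m$ free blocks. The \emph{demands of $\Sigma$ for $g$} correspond to the three possibilities for the predecessor of $g$ on the path: the $s$-stub, a vertex of $J$, or a stub of a free block.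
\begin{enumerate}
\item[(I)] If $m=0$ and $l(g)\le\sigma$: the demand $(\emptyset,-\infty)$.
\item[(II)] The demand $(\Theta(\sigma,X,\infty),\infty)$.
\item[(III)] For each $h\le m$ and each labeling $\{e,e'\}=\{X_{2h-1},X_{2h}\}$ with $l(g)\le e$: the demand $(\Theta(p_1,Z,p_2),\theta^*)$, where $p_1<p_2$ are the two numbers $\sigma,e'$, $Z=X^{-h}$, $q=m-1$, and $\theta^*=\max(p_2,Z_{2q})$ (just $p_2$ if $q=0$).
\end{enumerate}

\begin{lemma}\label{lem:complete}
A realizable state $\Sigma$ at stage $N$ is completable for $H(J,g)$ if and only if $J$ meets one of the demands of $\Sigma$ for $g$.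
\end{lemma}

\begin{proof}
\emph{Sufficiency.} Take a realization of $\Sigma$. For (I), follow the $s$-block by $g$. For (II), start with the $s$-block, run through the free blocks in increasing order, each from low to high stub, and place the vertices given by the injection after the successive blocks; the last of them only has to be adjacent to the last stub. Append the remaining vertices of $J$ and then $g$, which is possible in a clique. For (III), let $E$ be the $h$-th free block and attach $g$ to $e$. The $s$-block and $E\cup\{g\}$ are paths that start at $s$ and $g$ and end at the stubs $\sigma$ and $e'$; call them the \emph{terminal} blocks. String the other blocks from the stub $p_1$ to the stub $p_2$ as described above. If $|J|=m$, this uses all of $J$. If $|J|>m$, let $j^*$ be the vertex assigned to $\theta^*$. The last linking vertex $j$ lies between $p_2$ and $Z_{2q}$ (or $p_1$, if $q=0$), and $\theta^*$ is the larger of these two stubs. Insert between $j$ and the stub $\theta^*$ the unused vertices of $J$, with $j^*$ next to the stub. In all cases we obtain a Hamilton path of $H$ with ends $s$ and $g$ in which the blocks are separated by vertices of $J$, so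 its trace on $A$ is the realization.

\emph{Necessity.} Let $P$ be an $s$--$g$ path whose trace on $A$ is orderly with state $\Sigma$. If the predecessor of $g$ is the $s$-stub, then $P$ consists of the $s$-block and $g$, and (I) is met. If the predecessor is in $J$, put $p_1=\sigma$, $p_2=\infty$, $Z=X$, $q=m$, and call the $s$-block terminal. If it is a stub $e$ of a free block $E$, then $l(g)\le e$; define $e',p_1,p_2,Z,q$ as in (III), and call the $s$-block (with stub $\sigma$) and $E\cup\{g\}$ (with stub $e'$) terminal. In both cases the outer neighbors of the stubs of terminal blocks and of the stubs in $Z$ lie in $J$. Let $\overline P$ be the path obtained from $P$ by contracting each terminal block and each block of $Z$ to a node, and let $\Theta=\Theta(p_1,Z,p_2)$.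

We prove $J_y\ge\Theta_y$ for all $y$. If $y<\min(p_1,Z_1)$, then $\Theta_y=0$. Let $y\ge\min(p_1,Z_1)$, and let $c$ be the number of $h\le q$ with $Z_{2h}\le y$. Let $\Gamma$ be the subgraph of $\overline P$ formed by these $c$ blocks, the terminal blocks whose stub is at most $y$, the outer neighbors of the stubs of all these blocks, and one edge for each such stub. Let $d$ be the number of nodes of $\Gamma$ in $J$. Each is adjacent to a stub of level at most $y$, so $J_y\ge d$. As a subgraph of a path, $\Gamma$ is a forest: if nonempty, it has more nodes than edges, and exactly one more if and only if it is connected.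

Let $y<p_2$. Then $\Theta_y=c+1$. If $p_1\le y$, then $\Gamma$ has $c+1+d$ nodes and $2c+1$ edges, so $d\ge c+1$. If $p_1>y$ and $c\ge1$, it has $c+d$ nodes and $2c$ edges, so $d\ge c+1$. If $p_1>y$ and $c=0$, then $Z_1\le y$, and the outer neighbor of $Z_1$ shows $J_y\ge1$. When $p_2=\infty$ this covers all $y$, so (II) is met by~\eqref{eq:hall}.

Let $p_2\le y$. Then $\Gamma$ has $c+2+d$ nodes and $2c+2$ edges, so $d\ge c+1$. If $d=c+1$, then $\Gamma$ is connected and contains both ends of $\overline P$, so $\Gamma=\overline P$; this means $c=q$ and $|J|=d=q+1=m$. For $c<q$ we therefore have $J_y\ge c+2=\Theta_y$, and for $c=q$ we have $J_y\ge q+1=\Theta_y$. By~\eqref{eq:hall}, $\Theta$ injects into $J$; in particular $|J|\ge m=|\Theta|$. If $|J|>m$, take $y=\theta^*$: then $p_2\le y$, $c=q$ and $d\ne c+1$, so $J_{\theta^*}\ge m+1$. Since adding $\theta^*$ to $\Theta$ changes the count only for $y\ge\theta^*$, where it is at most $m+1$, the multiset $\Theta\cup\{\theta^*\}$ injects into $J$. So the demand (III) for $e$ is met.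
\end{proof}

\section{The algorithm}\label{sec:alg}

The right-hand condition of Corollary~\ref{cor:split} becomes a left-hand condition under the reflection $z\mapsto-z$, which exchanges the roles of $(A,s)$ and $(B,t)$ and gives a vertex $w\in M$ the left end $-r(w)$. So both sides have complete families $\mathcal S_L,\mathcal S_R$; the demands for $g$ of members of $\mathcal S_L$ and $\mathcal S_R$ are called \emph{left} and \emph{right demands}, the latter taken in reflected coordinates. Put $M_g=M\setminus\{g\}$. For multisets $\Theta,\Theta'$ we say that $(\Theta,\Theta')$ \emph{injects into $M_g$} if the elements of $\Theta$ and of $\Theta'$ can be assigned to pairwise distinct vertices of $M_g$ so that $\theta\in\Theta$ gets a vertex $w$ with $l(w)\le\theta$ and $\theta'\in\Theta'$ gets a vertex $w$ with $-r(w)\le\theta'$. This asks for a matching that covers one side of a bipartite graph.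

\begin{lemma}\label{lem:match}
Let $(\Theta_L,\theta_L^*)$ be a left and $(\Theta_R,\theta_R^*)$ a right demand. There is a partition $M_g=J\sqcup K$ in which $J$ meets the left and $K$ the right demand if and only if
\begin{enumerate}
\item[(i)] $|M_g|=|\Theta_L|+|\Theta_R|$ and $(\Theta_L,\Theta_R)$ injects into $M_g$, or
\item[(ii)] $|M_g|>|\Theta_L|+|\Theta_R|$ and one of $(\Theta_L\cup\{\theta^*_L\},\Theta_R)$ and $(\Theta_L,\Theta_R\cup\{\theta_R^*\})$ injects into $M_g$.
\end{enumerate}
\end{lemma}

\begin{proof}
In case (i) give each side the vertices assigned to it. In case (ii), if the first pair injects, let $K$ be the set of vertices assigned to $\Theta_R$ and let $J$ be the rest; then $|K|=|\Theta_R|$, $|J|>|\Theta_L|$ and $\Theta_L\cup\{\theta_L^*\}$ injects into $J$. The second pair is treated with the sides exchanged. Conversely, if $J$ and $K$ meet the demands, then $\Theta_L$ injects into $J$ and $\Theta_R$ into $K$, so $|J|\ge|\Theta_L|$ and $|K|\ge|\Theta_R|$. If both are equalities, (i) holds. Otherwise one side has a surplus, its multiset together with its $\theta^*$ injects into its part, and (ii) holds.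
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge3$, and compute a representation as in Section~\ref{sec:prelim}. The algorithm runs through
\begin{enumerate}
\item[1.] all pairs of gaps for $x_s,x_t$ as in Lemma~\ref{lem:points}, naming the vertices so that $x_s<x_t$;
\item[2.] one point $x\in(x_s,x_t)$ between any two consecutive numbers among the endpoints and $x_s,x_t$ (the sets $A,B,M$ depend only on this choice), computing $\mathcal S_L$ and $\mathcal S_R$ by Proposition~\ref{prop:tame};
\item[3.] all $g\in M$ and all pairs of a left and a right demand for $g$,
\end{enumerate}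
and answers ``yes'' if and only if the test of Lemma~\ref{lem:match} succeeds at least once.

\emph{Correctness.} By Lemma~\ref{lem:points} and Corollary~\ref{cor:split}, $G$ has a Hamilton $s$--$t$ path if and only if for some $x_s,x_t,x,g$ and some partition $M_g=J\sqcup K$ both one-sided paths exist. The left path exists if and only if some member of $\mathcal S_L$ is completable for $H(J,g)$: one direction is completeness, the other is the definition of completable. By Lemma~\ref{lem:complete} this holds if and only if $J$ meets a left demand. The same holds for $K$ on the right, and Lemma~\ref{lem:match} decides whether a suitable partition exists.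

\emph{Running time.} There are $O(n^3)$ triples $(x_s,x_t,x)$, and the families cost $O(n^3)$ per triple. There are $O(n)$ choices of $g$. Each family has $O(n)$ members with $O(n)$ demands each, so there are $O(n^2)$ left and $O(n^2)$ right demands, and each pair needs at most two matching tests. This gives $O(n^8)$ bipartite matching instances on $O(n)$ vertices. A maximum matching is found by at most $O(n)$ searches for an augmenting path (a path between two unmatched vertices whose edges alternate between nonmatching and matching edges), each costing $O(n^2)$; a matching is maximum when no such path exists. The total is $O(n^{11})$.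

\emph{Construction.} Store a realization with each state. A new state is a successor of an old one and is realized by joining $v$ to at most two stubs, as in the proof of Proposition~\ref{prop:step}, at cost $O(n)$. For a successful test, Lemma~\ref{lem:match} gives $J$ and $K$, the sufficiency part of Lemma~\ref{lem:complete} gives the two one-sided paths, and they are concatenated at $g$.
\end{proof}

\begin{example}\label{ex:final}
Run the algorithm on Example~\ref{ex:run} with $x=9.5$, so $A=\{c,s,d,b\}$. After stage $3$ the family is $\alpha=(\emptyset;4)$, $\beta=(4,8;6)$, as in Example~\ref{ex:two}; thus $L$ is empty, $\pi=4$, $\zeta=8$, $\sigma=6$. For $v=b$ we have $\ell=7>\pi$ and $y=9$, which is Case~4: $\alpha^+=(9,9;4)$, and line 4.1 gives $\beta^+=(4,9;6)$, realized by the blocks $c\,d\,b$ and $s$. For the vertex $g$, with $l(g)=3$, the demand (III) of $\beta^+$ with $e=4$, $e'=9$ is $(\{6\},9)$. On the right, $B=\{t\}$ and $t\in g$, so the demand (I) is present. Now $M_g=\{j\}$ and $l(j)=5\le6$, so test (i) of Lemma~\ref{lem:match} succeeds, and the construction returns $s\,j\,b\,d\,c\,g\,t$.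
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:apps}]
(i) For $n\ge3$, a Hamilton cycle through the edge $st$ is a Hamilton $s$--$t$ path together with $st$.

(ii) The case $q=1$ is decided by Theorem~\ref{thm:main}, and for $p=1$ nothing else is to be tested. Let $p\ge2$; we may assume $p\le n$, since a cover has at most $n$ paths. Add $p-1$ new vertices adjacent to all vertices and to each other; the graph $G^+$ obtained is an interval graph, each new vertex being an interval that contains all the others. We claim that $G^+$ has a Hamilton $s$--$t$ path if and only if $G$ has a cover as in (ii) with $2\le q\le p$. Deleting the new vertices, of which there is at least one and all of which are interior, from a Hamilton $s$--$t$ path of $G^+$ leaves $q$ paths with $2\le q\le p$, the first starting at $s$ and the last ending at $t$. Conversely, order the paths of a cover so that the first starts at $s$ and the last ends at $t$, put one new vertex between consecutive paths, and place the remaining $p-q$ new vertices directly after the first of these. Apply Theorem~\ref{thm:main} to $G^+$, which has fewer than $2n$ vertices.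
\end{proof}

\begin{thebibliography}{9}

\bibitem{bl}
Booth and Lueker, \emph{J. Comput. Syst. Sci.} 13 (1976).

\bibitem{dpc}
\emph{Disjoint Path Covers Joining Prescribed Source and Sink Sets in Interval Graphs},
\texttt{http://tcs.catholic.ac.kr/\textasciitilde jhpark/papers/DPC\_in\_interval\_graphs.pdf}

\end{thebibliography}
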